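\title{Normal-valued Conrad frames need not be abelian}

\begin{abstract}
The convex $\ell$-subgroups of a lattice-ordered group $G$ form a frame $\mathcal C(G)$. We show that for every cardinal $\kappa\ge\aleph_{19}$ there is a normal-valued $\ell$-group $G$, solvable of derived length at most $4$, such that $\mathcal C(G)$ has exactly $\kappa$ compact elements and is not isomorphic to $\mathcal C(A)$ for any abelian $\ell$-group $A$. The proof combines a criterion, based on Kuratowski's free set lemma and a rigidity property of piecewise linear functions, with an explicit configuration of $19$ elements in an iterated lexicographic wreath product. In contrast, if $\mathcal C(G)$ has at most countably many compact elements, then it is isomorphic to $\mathcal C(A)$ for some abelian $A$.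
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{lattice-ordered group}, or \emph{$\ell$-group}, is a group $G$ with a lattice order that is invariant under left and right multiplication. A \emph{convex $\ell$-subgroup} is a subgroup $C$ that is a sublattice and contains $z$ whenever $x\le z\le y$ with $x,y\in C$. Under inclusion the convex $\ell$-subgroups form a \emph{frame} $\mathcal C(G)$: a complete lattice in which finite meets distribute over arbitrary joins. A frame isomorphic to some $\mathcal C(G)$ is a \emph{Conrad frame}.

A \emph{value} of $g\ne1$ is a convex $\ell$-subgroup $V$ that is maximal among those not containing $g$; values are also called regular subgroups. The intersection $V^*$ of all convex $\ell$-subgroups that properly contain $V$ contains $g$, so it is the least element above $V$, the \emph{cover} of $V$. The $\ell$-group $G$ is \emph{normal-valued} if every value is normal in its cover. A Conrad frame $L$ is \emph{normal-valued} if $L\cong\mathcal C(G)$ for some normal-valued $G$, and \emph{abelian} if $L\cong\mathcal C(A)$ for some abelian $A$. Abelian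 Conrad frames are normal-valued. The question, taken from \cite{CF}, is the converse:
\begin{quote}
\emph{Is every normal-valued Conrad frame abelian?}
\end{quote}

It is natural to expect that the answer is yes. The frame is a coarse invariant: for $a,b\ge1$ it records whether $a\le b^n$ for some $n$, and it does not record products. In a normal-valued group each quotient $V^*/V$ is isomorphic to an ordered subgroup of $\mathbb R$ (see (F5) below), so the group is abelian at each of its covering pairs, and one may hope to reassemble these pieces into an abelian group with the same frame. This works in the simplest example.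

\begin{example}\label{ex:heis}
Let $H_3=\mathbb Z^3$ with $(x,y,z)(x',y',z')=(x+x',\,y+y',\,z+z'+xy')$, ordered lexicographically. This is a totally ordered group (Lemma~\ref{lem:lex}), the Heisenberg group. The subgroups $1\subset\{x=y=0\}\subset\{x=0\}\subset H_3$ are convex and normal, with successive quotients $\mathbb Z$. The convex subgroups of a totally ordered group form a chain, and $\mathbb Z$ has no proper nonzero convex subgroup, so there are no others. Thus $H_3$ is normal-valued and $\mathcal C(H_3)$ is a chain with four elements, exactly as for the abelian group $\mathbb Z^3$ with the lexicographic order.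
\end{example}

The expectation is in fact correct for all small frames. An element $c$ of a frame is \emph{compact} if $c\le\bigvee S$ implies $c\le\bigvee S_0$ for some finite $S_0\subseteq S$, and a frame is \emph{compact} if its top element is.

\begin{theorem}\label{thm:C}
Every Conrad frame with at most countably many compact elements is abelian.
\end{theorem}

In general, however, the answer is no.

\begin{theorem}\label{thm:A}
For every cardinal $\kappa\ge\aleph_{19}$ there is a normal-valued $\ell$-group $G$, solvable of derived length at most $4$, such that $\mathcal C(G)$ has exactly $\kappa$ compact elements and $\mathcal C(G)\not\cong\mathcal C(A)$ for every abelian $\ell$-group $A$. One may moreover require $\mathcal C(G)$ to be a compact frame.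
\end{theorem}

We have not optimized the bound $\aleph_{19}$, and we do not settle the cardinals $\aleph_1,\dots,\aleph_{18}$.

The proof has two independent halves. The first (Sections~\ref{sec:signs} and~\ref{sec:criterion}) shows that a large enough frame does remember some multiplication. From positive elements $g_1,\dots,g_r$ of an $\ell$-group $K$ we build a group $G$ with $\kappa$ copies of each $g_i$. If $\mathcal C(G)$ is abelian, then the $g_i$ can be replaced by elements $\varphi_i$ of one totally ordered abelian group so that products of \emph{commuting} $g_i$ have the same signs as the corresponding sums of the $\varphi_i$. The second half (Sections~\ref{sec:stair} and~\ref{sec:identity}) constructs a normal-valued $K$ and $19$ elements for which these sign conditions contradict each other. Section~\ref{sec:main} puts the halves together.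

\section{Background and tools}\label{sec:background}

\subsection{Lattice-ordered groups}
We write $\ell$-groups multiplicatively, except $\mathbb Z$, $\mathbb R$ and groups introduced as abelian. Put $G^+=\{g:g\ge1\}$, $z^+=z\vee1$, $z^-=z^{-1}\vee1$ and $|z|=z\vee z^{-1}$. Then $z=z^+(z^-)^{-1}$ and $z^+\wedge z^-=1$, so a convex $\ell$-subgroup contains $z$ if and only if it contains $z^+$ and $z^-$. An \emph{$\ell$-homomorphism} is a group homomorphism preserving $\vee$ and $\wedge$; its kernel is a normal convex $\ell$-subgroup. Conversely, for a normal $C\in\mathcal C(G)$ the quotient $G/C$ is an $\ell$-group and the interval $[C,G]$ of $\mathcal C(G)$ is isomorphic to $\mathcal C(G/C)$. A \emph{term} is an expression built from variables and $1$ with the operations $\cdot$, ${}^{-1}$, $\vee$, $\wedge$; a \emph{variety} is a class of $\ell$-groups defined by identities between terms, and the variety generated by $K$ contains all $\ell$-subgroups of powers of $K$. An inequality $p\le q$ is the identity $p\wedge q=p$. We write $\langle g\rangle$ for the convex $\ell$-subgroup generated by $g$,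 and call $P\in\mathcal C(G)$ \emph{prime} if $x,y\in G^+$ and $x\wedge y\in P$ imply $x\in P$ or $y\in P$. We use the following standard facts.

\begin{itemize}
\item[(F1)] For $g\in G^+$, $\langle g\rangle=\{z:|z|\le g^n\text{ for some }n\ge1\}$. The compact elements of $\mathcal C(G)$ are exactly the $\langle g\rangle$ with $g\in G^+$, and $\langle a\rangle\cap\langle b\rangle=\langle a\wedge b\rangle$, $\langle a\rangle\vee\langle b\rangle=\langle a\vee b\rangle$ for $a,b\in G^+$. So the compact elements form a distributive lattice with $0$, and $C\mapsto\{\langle g\rangle:g\in C^+\}$ is an isomorphism of $\mathcal C(G)$ onto the lattice of its ideals.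
\item[(F2)] The preimage of a prime under an $\ell$-homomorphism is prime. A prime $P$ is \emph{meet-prime} in $\mathcal C(G)$, that is, $X\cap Y\subseteq P$ implies $X\subseteq P$ or $Y\subseteq P$: if $x\in X^+\setminus P$ and $y\in Y^+\setminus P$, then $x\wedge y\in(X\cap Y)\setminus P$. If $A$ is abelian and $P'$ is meet-prime in $\mathcal C(A)$, then $A/P'$ is totally ordered, because $\langle a^+\rangle\cap\langle a^-\rangle=0$ forces $a^+\in P'$ or $a^-\in P'$; and $a+P'>0$ if and only if $a^+\notin P'$, because $(a+P')^+=a^++P'$.
\item[(F3)] (Wolfenstein) An $\ell$-group is normal-valued if and only if $ab\le b^2a^2$ for all $a,b\ge1$. Substituting $a=|x|$, $b=|y|$ shows that normal-valued $\ell$-groups form a variety.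
\item[(F4)] (Weinberg) An identity that holds in $\mathbb Z$ holds in every abelian $\ell$-group.
\item[(F5)] (H\"older) A totally ordered group that is archimedean (for $a,b>1$ there is $n$ with $a\le b^n$) is isomorphic to an ordered subgroup of $\mathbb R$. This applies to every $\ell$-group $G$ with exactly two convex $\ell$-subgroups: since $\langle z^+\rangle\cap\langle z^-\rangle=1$, one of $z^+,z^-$ is $1$, so $G$ is totally ordered, and $\langle b\rangle=G$ for $b>1$.
\item[(F6)] Conjugation preserves $\vee$ and $\wedge$, so centralizers are $\ell$-subgroups. Hence the $\ell$-subgroup $S'$ generated by a set $S$ of pairwise commuting elements is abelian: $S'$ centralizes $S$, so the centralizer of $S'$ contains $S$ and therefore $S'$.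
\end{itemize}

\subsection{Piecewise linear functions}
Let $J$ be a finite set and $\tau$ a term in variables $v_j$, $j\in J$. In an abelian $\ell$-group addition distributes over $\vee$ and $\wedge$, and $-(x\vee y)=(-x)\wedge(-y)$, so $\tau$ equals a finite max--min combination of linear forms with integer coefficients. Evaluated in $\mathbb R$, it defines a continuous function $T$ on $\mathbb R^J$ with $T(\mu v)=\mu T(v)$ for $\mu\ge0$. We call $T$ a \emph{PL function} and fix a finite set of \emph{forms of $T$} from which it is built. On a set where the order among these forms does not change, $T$ equals one of them. By (F1) two positive elements generate the same convex $\ell$-subgroup when each is bounded by a power of the other; the next lemma reads such bounds off from zero sets.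

\begin{lemma}\label{lem:PL}
Let $S,T$ be PL functions, nonnegative on $\mathbb R^J_{\ge0}$, such that $T(v)=0$ implies $S(v)=0$ for $v\in\mathbb Z^J_{\ge0}$. Then $S\le NT$ on $\mathbb R^J_{\ge0}$ for some integer $N\ge1$.
\end{lemma}

\begin{proof}
For each total ordering of the forms of $S$ and $T$, the points of $\mathbb R^J_{\ge0}$ at which the values of the forms are weakly in this order form a cone defined by finitely many linear inequalities with integer coefficients. These finitely many cones cover $\mathbb R^J_{\ge0}$, on each of them $S$ and $T$ are linear, and each consists of the nonnegative combinations of finitely many vectors in $\mathbb Z^J_{\ge0}$. At each such generator $v$ either $T(v)>0$ or $S(v)=T(v)=0$. So some $N$ satisfies $S(v)\le NT(v)$ at all generators, and by linearity on all cones.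
\end{proof}

\subsection{Free sets}
Write $[X]^n$ for the set of $n$-element subsets of $X$.

\begin{lemma}[Kuratowski]\label{lem:kur}
Let $n\ge0$, $|X|\ge\aleph_{n+1}$, and let $\Phi$ assign to each $B\in[X]^n$ a countable subset of $X$. Then there is $F\in[X]^{n+1}$ with $\xi\notin\Phi(F\setminus\{\xi\})$ for all $\xi\in F$.
\end{lemma}

\begin{proof}
Induction on $n$. For $n=0$ take $\xi\notin\Phi(\emptyset)$. For $n\ge1$ take $Y\subseteq X$ with $|Y|=\aleph_n$. The set $Y\cup\bigcup_{B\in[Y]^n}\Phi(B)$ has size $\aleph_n$, so some $\xi_0\in X$ lies outside it. The induction hypothesis, applied to $Y$ and $\Psi(B)=\Phi(B\cup\{\xi_0\})\cap Y$ for $B\in[Y]^{n-1}$, gives $F_0\in[Y]^n$. Put $F=F_0\cup\{\xi_0\}$. Then $\xi_0\notin\Phi(F_0)$ by the choice of $\xi_0$, and $\xi\notin\Phi(F\setminus\{\xi\})$ for $\xi\in F_0$ by the choice of $F_0$.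
\end{proof}

\subsection{Lexicographic extensions}
All groups in the second half of the proof come from one construction.

\begin{lemma}\label{lem:lex}
Let $\deg\colon E\to\Lambda$ be a homomorphism from a group to a totally ordered abelian group. Suppose that its kernel $B$ is an $\ell$-group whose cone $B^+$ is invariant under conjugation by $E$, and put $E^+=\{z:\deg z>0\}\cup B^+$.
\begin{itemize}
\item[(a)] $E$ is an $\ell$-group with positive cone $E^+$, totally ordered if $B$ is; $\deg$ is an $\ell$-homomorphism, $B\in\mathcal C(E)$, and every element of positive degree exceeds every element of $B$.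
\item[(b)] If $B$ is normal-valued, so is $E$. If $B$ has derived length at most $m$, then $E$ has derived length at most $m+1$.
\item[(c)] Every prime of $B$ is a prime of $E$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $E^+$ is closed under products and conjugation and meets its inverse in $1$, so $x\le y\iff yx^{-1}\in E^+$ is an invariant partial order, and $\deg x<\deg y$ implies $x<y$. The join $z\vee1$ exists: it is $z$ if $\deg z>0$ and $1$ if $\deg z<0$; if $\deg z=0$ it is the join taken in $B$, since an upper bound of $1$ lies in $B$ or exceeds all of $B$. Then $x\vee y=(xy^{-1}\vee1)y$ and $x\wedge y=(x^{-1}\vee y^{-1})^{-1}$ exist. The three cases give $\deg(z\vee1)=\deg z\vee0$, so $\deg$ is an $\ell$-homomorphism with kernel $B$, and they show that $z\ge 1$ or $z\le 1$ for all $z$ if $B$ is totally ordered.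

(b) Let $x,y\ge1$. The element $y^2x^2(xy)^{-1}$ has degree $\deg x+\deg y$. If this is positive, then $xy<y^2x^2$. Otherwise $x,y\in B$, where $xy\le y^2x^2$ by (F3). The second claim holds because $E/B$ is abelian.

(c) Let $P$ be a prime of $B$; it is convex in $E$ because $B$ is. Let $x,y\in E^+\setminus P$. If both have positive degree, so has $x\wedge y$. If only $x$ has, then $x\wedge y=y$. If $x,y\in B$, use that $P$ is prime in $B$. In each case $x\wedge y\notin P$.
\end{proof}

For an $\ell$-group $M$ let $M^{\mathbb Z}$ carry the pointwise order. The \emph{lexicographic wreath product} $M\wr\mathbb Z$ is the semidirect product of $M^{\mathbb Z}$ with an infinite cyclic group, whose generator $s$ (the \emph{top generator}) acts by $(sfs^{-1})(j)=f(j+1)$, ordered by Lemma~\ref{lem:lex} with $\deg(fs^k)=k$. Powers preserve identities, so if $M$ is normal-valued of derived length at most $m$, then $M\wr\mathbb Z$ is normal-valued of derived length at most $m+1$. If $Q$ is a prime of $M$, then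
\[
Q^\sharp=\{f\in M^{\mathbb Z}:f(0)\in Q\}
\]
is a prime of $M^{\mathbb Z}$ by (F2), hence of $M\wr\mathbb Z$ by Lemma~\ref{lem:lex}(c).

\section{Countably many compact elements}\label{sec:countable}

A distributive lattice with $0$ is \emph{completely normal} if for all $\mathfrak a,\mathfrak b$ there are $\mathfrak x,\mathfrak y$ with $\mathfrak x\wedge\mathfrak y=0$ and $\mathfrak a\vee\mathfrak b=\mathfrak x\vee\mathfrak b=\mathfrak a\vee\mathfrak y$. By a theorem of Wehrung \cite{Weh}, every countable completely normal distributive lattice with $0$ is isomorphic to the lattice of principal $\ell$-ideals $\langle a\rangle$ of an abelian $\ell$-group $A$.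

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $G$ be any $\ell$-group and $a,b\in G^+$. Put $x=a(a\wedge b)^{-1}$ and $y=b(a\wedge b)^{-1}$. Then $x\wedge y=(a\wedge b)(a\wedge b)^{-1}=1$, so $\langle x\rangle\cap\langle y\rangle=1$. From $1\le x\le a$ and $a=x(a\wedge b)\in\langle x\rangle\vee\langle b\rangle$ we get $\langle x\rangle\vee\langle b\rangle=\langle a\rangle\vee\langle b\rangle$, and exchanging $a$ and $b$ gives $\langle a\rangle\vee\langle y\rangle=\langle a\rangle\vee\langle b\rangle$. So the lattice of compact elements of $\mathcal C(G)$ is completely normal. If it is countable, it is isomorphic to the lattice of compact elements of $\mathcal C(A)$ for an abelian $A$, and passing to ideal lattices gives $\mathcal C(G)\cong\mathcal C(A)$ by (F1).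
\end{proof}

\section{Signs at a prime and obstructed systems}\label{sec:signs}

Let $P$ be a prime of an $\ell$-group $K$ and $z\in K$. Since $z^+\wedge z^-=1$, at most one of $z^+,z^-$ lies outside $P$. We say that $z$ is \emph{positive at $P$} if $z^+\notin P$, \emph{negative at $P$} if $z^-\notin P$, and \emph{null at $P$} otherwise, that is, if $z\in P$. Whether $z^+\in P$ depends only on the elements $\langle z^+\rangle$ and $P$ of the frame; this is why signs can be carried across a frame isomorphism.

Fix $g_1,\dots,g_r\in K^+$ and put $[r]=\{1,\dots,r\}$. For $c\in\mathbb Z^r$ let $\operatorname{supp}c=\{j:c_j\ne0\}$. Call $c$ \emph{admissible} if the $g_j$ with $j\in\operatorname{supp}c$ commute pairwise. Then $g^c=\prod_jg_j^{c_j}$ does not depend on the order of the factors, and $g^{-c}=(g^c)^{-1}$.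

\begin{definition}\label{def:lin}
A \emph{linearization} of $(g_1,\dots,g_r)$ at $P$ consists of a totally ordered abelian group $\Lambda$ and $\varphi_1,\dots,\varphi_r\in\Lambda$ such that for every admissible $c$
\begin{equation}\label{eq:lin}
\sum_jc_j\varphi_j>0\iff(g^c)^+\notin P .
\end{equation}
\end{definition}

Applied to $c$ and $-c$, condition \eqref{eq:lin} says that $\sum_jc_j\varphi_j$ has the sign of $g^c$ at $P$. If $K$ is abelian, the images of the $g_j$ in $\Lambda=K/P$ form a linearization by (F2). The following finite certificate excludes linearizations.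

\begin{definition}\label{def:obs}
An \emph{obstructed system} of size $r\ge3$ in $K$ consists of a prime $P$ of $K$, elements $g_1,\dots,g_r\in K^+$ and vectors $c^{(0)},\dots,c^{(q)}\in\mathbb Z^r$ such that
\begin{itemize}
\item[(O1)] each $c^{(k)}$ is admissible;
\item[(O2)] $(g^{c^{(k)}})^-\in P$ for all $k$;
\item[(O3)] $(g^{c^{(0)}})^+\notin P$;
\item[(O4)] $\sum_kc^{(k)}=0$.
\end{itemize}
\end{definition}

\begin{lemma}\label{lem:nolin}
In an obstructed system, $(g_1,\dots,g_r)$ has no linearization at $P$.
\end{lemma}

\begin{proof}
Given a linearization, \eqref{eq:lin} for $-c^{(k)}$ and (O2) show that $-\sum_jc^{(k)}_j\varphi_j>0$ fails, so $\sum_jc^{(k)}_j\varphi_j\ge0$ in the totally ordered group $\Lambda$. By (O3) the inequality is strict for $k=0$. Summing over $k$ gives $0>0$ by (O4).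
\end{proof}

\begin{theorem}\label{thm:B}
If an $\ell$-group $K$ contains an obstructed system of size $r$, then for every $\kappa\ge\aleph_r$ the variety of $\ell$-groups generated by $K$ contains some $G$ such that $\mathcal C(G)$ has exactly $\kappa$ compact elements and is not abelian.
\end{theorem}

Here is the smallest configuration that shows how a linearization is constrained.

\begin{example}[One step of a staircase]\label{ex:step}
Let $M$ be an $\ell$-group and $s$ the top generator of $M\wr\mathbb Z$. For $\beta\in M$ define $\bar\beta,\beta^\bullet\in M^{\mathbb Z}$ by $\bar\beta(j)=\beta$ and $\beta^\bullet(j)=\beta^j$. The constant function $\bar\beta$ commutes with $s$. The function $\beta^\bullet\cdot s(\beta^\bullet)^{-1}s^{-1}$ has value $\beta^j\beta^{-(j+1)}=\beta^{-1}$ at $j$, so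
\begin{equation}\label{eq:step}
\beta^\bullet s(\beta^\bullet)^{-1}=\bar\beta^{-1}s .
\end{equation}
Let $M$ be infinite cyclic with generator $\beta>1$, let $P=\{1\}^\sharp$ and $h=\bar\beta^{-1}s$. The positive elements $s,h,\bar\beta$ commute pairwise, and $s^{c_1}h^{c_2}\bar\beta^{c_3}=\bar\beta^{\,c_3-c_2}s^{c_1+c_2}$ is positive at $P$ exactly if $(c_1+c_2,\,c_3-c_2)>0$ lexicographically. So $\varphi_s=(1,0)$, $\varphi_h=(1,-1)$, $\varphi_{\bar\beta}=(0,1)$ is a linearization. In \emph{every} linearization of a family containing these three elements, $sh^{-1}\bar\beta^{-1}=1$ forces $\varphi_s-\varphi_h=\varphi_{\bar\beta}$, and $\bar\beta\notin P$ forces $\varphi_{\bar\beta}>0$. Conjugation by $\beta^\bullet$ has moved $s$ one step down, by the amount $\varphi_{\bar\beta}$. One step is harmless. But if a sequence of such conjugations returns to $s$ while the heights of the steps add up to something nonzero, no linearization can exist. Sections~\ref{sec:stair} and~\ref{sec:identity} build such a closed staircase.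
\end{example}

\section{Proof of the criterion}\label{sec:criterion}

\subsection{The group $G$}
Let $K\ne1$ be an $\ell$-group, $g_1,\dots,g_r\in K^+$, and $\kappa$ an infinite cardinal, regarded as a set. Put $I=[r]\times\kappa$, let $X=\kappa^{[r]}$, and let $Y$ be the set of finitely supported functions $y\colon I\to\mathbb Z_{\ge0}$. For $(i,\alpha)\in I$ define $e_{i,\alpha}\in K^X\times\mathbb Z^Y$ by
\[
e_{i,\alpha}(x)=\begin{cases}g_i&\text{if }x(i)=\alpha,\\ 1&\text{otherwise}\end{cases}\quad(x\in X),\qquad e_{i,\alpha}(y)=y(i,\alpha)\quad(y\in Y),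
\]
and let $G$ be the $\ell$-subgroup generated by all $e_{i,\alpha}$. The two kinds of coordinates have different tasks. For any choice of one copy $e_{i,\alpha_i}$ of each $g_i$ there is a point of $X$ at which these copies take the values $g_i$ and all other generators vanish; we need all such points because the choice will depend on the isomorphism to be refuted. At the points of $Y$ the generators take arbitrary nonnegative integer values; these points serve to calibrate the isomorphism.

The group $G$ lies in the variety generated by $K$, since the powers of any element $g>1$ of $K$ form an $\ell$-subgroup isomorphic to $\mathbb Z$. Every element of $G$ is a term in finitely many generators, so $|G|\le\kappa$. If $y$ is the indicator function of $(i,\alpha)$, then $e_{i,\alpha}(y)=1$ while all elements of $\langle e_{j,\beta}\rangle$ vanish at $y$ for $(j,\beta)\ne(i,\alpha)$. So the $\langle e_{i,\alpha}\rangle$ are distinct, and $\mathcal C(G)$ has exactly $\kappa$ compact elements by (F1).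

\begin{proposition}\label{prop:lin}
Let $r\ge3$ and $\kappa\ge\aleph_r$. If $\mathcal C(G)$ is abelian, then $(g_1,\dots,g_r)$ has a linearization at every prime $P$ of $K$.
\end{proposition}

Theorem~\ref{thm:B} follows: in an obstructed system $K\ne1$ by (O3), and $\mathcal C(G)$ is not abelian by Proposition~\ref{prop:lin} and Lemma~\ref{lem:nolin}. Some lower bound on $\kappa$ is needed, for if $\kappa=\aleph_0$ then $\mathcal C(G)$ is abelian by Theorem~\ref{thm:C}, whatever the $g_i$ are.

For the rest of the section let $r\ge3$, $\kappa\ge\aleph_r$, let $A$ be abelian and $\Theta\colon\mathcal C(A)\to\mathcal C(G)$ an isomorphism. It maps compact elements onto compact elements, so we can choose $a_{i,\alpha}\in A^+$ with $\Theta\langle a_{i,\alpha}\rangle=\langle e_{i,\alpha}\rangle$. The candidates for the $\varphi_i$ are images of suitable $a_{i,\alpha}$ in a quotient of $A$. The difficulty is that $a_{i,\alpha}$ is determined only up to the convex $\ell$-subgroup it generates, so linear combinations of the $a_{i,\alpha}$ have no a priori relation to products of the $e_{i,\alpha}$.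

\begin{example}\label{ex:bad}
Let $A=G$ be the group of PL functions on $\mathbb R^3_{\ge0}$, with coordinate functions $e_1,e_2,e_3$, and let $\Theta$ be the identity. The choice $a_1=e_1+(e_1\wedge e_2)$, $a_2=e_2$, $a_3=e_3$ is legitimate, since $e_1\le a_1\le2e_1$. Two things go wrong. First, $a_1-a_3$ vanishes at $(1,0,1)$ and is positive at $(1,1,1)$: its sign depends on the second coordinate, although $a_2$ does not occur in it. Second, $a_1/a_2=p+\min(p,1)$ where $p=e_1/e_2$, which is not a constant multiple of $p$. We remove the first defect by choosing the copies well, and then show that the second disappears with it when $r\ge3$. With the two indices $1,2$ alone only the second defect is present, so the condition $r\geq 3$ is needed there.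
\end{example}

\subsection{Locality}
For each finitely supported $\lambda\colon I\to\mathbb Z$ put $w_\lambda=\sum\lambda(i,\alpha)a_{i,\alpha}\in A$. Choose $z_\lambda\in G^+$ with $\Theta\langle w_\lambda^+\rangle=\langle z_\lambda\rangle$ and a term $t_\lambda$ expressing $z_\lambda$ in the generators, and let $s(\lambda)\subseteq I$ be the finite set of indices of the generators that occur in $t_\lambda$.

\begin{lemma}\label{lem:local}
There are distinct $\alpha_1,\dots,\alpha_r\in\kappa$ such that $(i,\alpha_i)\notin s(\lambda)$ whenever $\operatorname{supp}\lambda\subseteq\{(j,\alpha_j):j\ne i\}$.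
\end{lemma}

\begin{proof}
For $B\in[\kappa]^{r-1}$ let $\Phi(B)$ be the set of all $\beta$ such that $(i,\beta)\in s(\lambda)$ for some $i$ and some $\lambda$ with support in $[r]\times B$. There are countably many such $\lambda$ and each $s(\lambda)$ is finite, so $\Phi(B)$ is countable. As $\kappa\ge\aleph_r$, Lemma~\ref{lem:kur} with $n=r-1$ gives distinct $\alpha_1,\dots,\alpha_r$ with $\alpha_i\notin\Phi(\{\alpha_j:j\ne i\})$. If $\lambda$ is as in the statement, its support lies in $[r]\times\{\alpha_j:j\ne i\}$, so $(i,\alpha_i)\notin s(\lambda)$.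
\end{proof}

Fix such $\alpha_i$ and write $e_i=e_{i,\alpha_i}$, $a_i=a_{i,\alpha_i}$. Identify $c\in\mathbb Z^r$ with the function that takes the value $c_j$ at $(j,\alpha_j)$ and vanishes elsewhere; thus $w_c=\sum_jc_ja_j$ and $\Theta\langle w_c^+\rangle=\langle z_c\rangle$. Let $\pi\colon G\to K$ be evaluation at the point $x\in X$ with $x(i)=\alpha_i$. For $u\in\mathbb Z^r_{\ge0}$ let $\pi_u\colon G\to\mathbb Z$ be evaluation at the point of $Y$ identified with $u$. These are $\ell$-homomorphisms with $\pi(e_i)=g_i$ and $\pi_u(e_i)=u_i$, and they send all other generators to the identity.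

Let $c\in\mathbb Z^r$ have support $J$. Let $\tau_c$ be the term in variables $v_j$, $j\in J$, obtained from $t_c$ by substituting $v_j$ for $e_j$ ($j\in J$) and $1$ for every other generator, and let $T_c$ be the PL function on $\mathbb R^J$ given by $\tau_c$. By Lemma~\ref{lem:local} no $e_i$ with $i\notin J$ occurs in $t_c$, and the remaining generators are killed by $\pi$ and $\pi_u$. Hence
\begin{equation}\label{eq:local}
\pi(z_c)=\tau_c\big((g_j)_{j\in J}\big),\qquad\pi_u(z_c)=T_c(u_J),
\end{equation}
where $u_J=(u_j)_{j\in J}$. The point is that one term $\tau_c$, in the variables from $\operatorname{supp}c$ only, describes $z_c$ at all these points. Since $z_c\ge1$, we have $T_c\ge0$ on $\mathbb Z^J_{\ge0}$, hence on $\mathbb R^J_{\ge0}$ by homogeneity and continuity.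

\subsection{Real characters of $A$}
Let $0\ne u\in\mathbb Z^r_{\ge0}$ and $P_u=\ker\pi_u$. The image of $\pi_u$ is a nonzero subgroup of $\mathbb Z$, so $[P_u,G]$ has two elements. This is a property of the frame, so for $P_u'=\Theta^{-1}(P_u)$ the quotient $A/P'_u$ has exactly two convex $\ell$-subgroups, and (F5) gives an $\ell$-homomorphism $\psi_u\colon A\to\mathbb R$ with kernel $P'_u$. We have $\psi_u(w_c)>0$ if and only if $\psi_u(w_c^+)\neq 0$, that is, $\langle w_c^+\rangle\not\subseteq P_u'$, that is, $\langle z_c\rangle\not\subseteq P_u$. By \eqref{eq:local},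
\begin{equation}\label{eq:sign}
\sum_jc_j\psi_u(a_j)>0\iff T_c(u_J)>0\qquad(J=\operatorname{supp}c).
\end{equation}
In the same way $\psi_u(a_i)=0$ if and only if $e_i\in P_u$, so $\psi_u(a_i)>0$ if $u_i>0$ and $\psi_u(a_i)=0$ if $u_i=0$.

\subsection{Rigidity}
We know nothing about the functions $T_c$ except that they are PL and depend on the coordinates in $\operatorname{supp}c$ only. This is enough to determine the numbers $\psi_u(a_i)$ up to scaling: combinations of two elements $a_i$ give a power law, and combinations of three force the exponent to be $1$.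

\begin{lemma}\label{lem:rigid}
There are positive integers $m_1,\dots,m_r$ and reals $\mu_u>0$ such that $\psi_u(m_ia_i)=\mu_uu_i$ for all $i$ and all $u\in\mathbb Z^r_{\ge0}\setminus\{0\}$.
\end{lemma}

\begin{proof}
\emph{Step 1: ratios are multiplicative.} Let $i\ne j$ and $u_i,u_j>0$. For positive integers $m,n$ and $w_c=ma_i-na_j$, \eqref{eq:sign} and homogeneity give
\[
\psi_u(a_i)/\psi_u(a_j)>n/m\iff T_c(u_i/u_j,1)>0 .
\]
A positive real is determined by the positive rationals below it, so $\psi_u(a_i)/\psi_u(a_j)=R_{ij}(u_i/u_j)$ for a function $R_{ij}\colon\mathbb Q_{>0}\to\mathbb R_{>0}$. Put $\rho_i=\psi_{(1,\dots,1)}(a_i)>0$; then $R_{ij}(1)=\rho_i/\rho_j$. Let $\chi_{ij}(p)=R_{ij}(p)\rho_j/\rho_i$, so $\chi_{ij}(1)=1$. For distinct $i,j,k$ and $p,q\in\mathbb Q_{>0}$ choose $u$ with $u_i/u_j=p$ and $u_j/u_k=q$; multiplying the ratios gives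
\[
\chi_{ij}(p)\chi_{jk}(q)=\chi_{ik}(pq).
\]
With $q=1$ this gives $\chi_{ij}=\chi_{ik}$, and with $p=1$ it gives $\chi_{jk}=\chi_{ik}$: either index can be changed while the other is kept. Two such changes lead from $(i,j)$ to $(k,l)$ via $(i,l)$ if $l\ne i$; if $l=i$, go via $(i,m)$ and $(k,m)$ with $m\notin\{i,k\}$. So all $\chi_{ij}$ equal one function $\chi$, and $\chi(pq)=\chi(p)\chi(q)$.

\emph{Step 2: $\chi(p)=p^\theta$ with $\theta>0$.} Let $N\ge1$ and $w_c=a_i-Na_j$. For the $i$th unit vector $u$ we have $\psi_u(w_c)=\psi_u(a_i)>0$, so $T_c(1,0)>0$ by \eqref{eq:sign}. By continuity $T_c(1,1/p)>0$ for all large $p$, which means $R_{ij}(p)>N$. Thus $\chi(p)\to\infty$ as $p\to\infty$. If $p>1$ and $\chi(p)\le1$, then $\chi(p^n)\le1$ for all $n$, which is impossible. So $\chi(p)>1$ for $p>1$, and $\chi$ is increasing because $\chi(p)=\chi(q)\chi(p/q)$. Define $\theta>0$ by $\chi(2)=2^\theta$. Given $p$ and $n\ge1$, choose $m\in\mathbb Z$ with $2^m\le p^n\le2^{m+1}$. Then both $\chi(p)^n$ and $p^{\theta n}$ lie in $[2^{\theta m},2^{\theta(m+1)}]$, so $|\log\chi(p)-\theta\log p|\le(\theta\log2)/n$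 for all $n$, and $\chi(p)=p^\theta$. Consequently, for each $u\ne0$ the vector $(\psi_u(a_i))_i$ is a positive multiple of $(\rho_iu_i^\theta)_i$; the coordinates with $u_i=0$ vanish in both.

\emph{Step 3: $\theta=1$ and the $\rho_i/\rho_j$ are rational.} Let $i,j,k$ be distinct, $w_c=a_i+a_j-a_k$, and
\[
\Delta(v)=\rho_iv_i^\theta+\rho_jv_j^\theta-\rho_kv_k^\theta\qquad(v\in\mathbb R^3_{>0}).
\]
By \eqref{eq:sign} and Step 2, $T_c(v)>0\iff\Delta(v)>0$ for integer $v$, hence for rational $v$, since both functions are homogeneous. The region where $T_c>0$ has a flat boundary, and we show that the surface $\Delta=0$ must then be flat. Let $\mathcal H$ be the finite set of planes $\ell=\ell'$, where $\ell\ne\ell'$ range over the forms of $T_c$ and the zero form. On a connected component $\Omega$ of $\mathbb R^3_{>0}\setminus\bigcup\mathcal H$ the order among these forms is constant and strict, so $T_c\geq 0$ is either identically $0$ or everywhere positive on $\Omega$. Hence $\Delta\le0$ at all rational points of $\Omega$, or $\Delta>0$ at all of them. If $\Delta$ had a zero in the open set $\Omega$,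 then, being strictly increasing in $v_i$ and continuous, it would be positive on a nonempty open subset of $\Omega$ and negative on another, and both contain rational points. So $\{\Delta=0\}\subseteq\bigcup\mathcal H$. In particular $\bigcup\mathcal H$ contains the curve
\[
(v_i,v_j,v_k)=(\xi,\eta(\xi),1),\qquad\eta(\xi)=\Big(\frac{\rho_k-\rho_i\xi^\theta}{\rho_j}\Big)^{1/\theta},\qquad0<\xi<(\rho_k/\rho_i)^{1/\theta}.
\]
The parameter interval is a finite union of closed subsets, one for each plane, so one of them contains an open interval $U$: there are integers $(n_1,n_2,n_3)\ne0$ with $n_1\xi+n_2\eta(\xi)+n_3=0$ on $U$. Here $n_2\ne0$, as otherwise $n_1=n_3=0$; so $\eta'$ is constant on $U$. Differentiating $\rho_j\eta^\theta=\rho_k-\rho_i\xi^\theta$ gives $\eta'=-(\rho_i/\rho_j)(\xi/\eta)^{\theta-1}$, and $\xi/\eta$ is strictly increasing because $\eta$ decreases. Therefore $\theta=1$. Then $\eta'=-\rho_i/\rho_j=-n_1/n_2$ is rational, and $i\ne j$ were arbitrary.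

Choose positive integers $m_i$ with $m_i\rho_i$ independent of $i$. By Step 2 with $\theta=1$, the vector $(\psi_u(m_ia_i))_i$ is a positive multiple of $u$.
\end{proof}

\subsection{Transfer to $K$}
Rigidity identifies the zero set of $T_c$ with that of the positive part of a linear form. Bounds between terms that hold in $\mathbb Z$ hold for commuting elements of $K$; this is the only place where admissibility is used.

\begin{proof}[Proof of Proposition~\ref{prop:lin}]
Let $P$ be a prime of $K$. By (F2), $\pi^{-1}(P)$ is prime, hence meet-prime in $\mathcal C(G)$; so $P'=\Theta^{-1}(\pi^{-1}(P))$ is meet-prime in $\mathcal C(A)$ and $\Lambda=A/P'$ is a totally ordered abelian group. Put $\varphi_j=m_ja_j+P'$. Let $d\in\mathbb Z^r$ be admissible with support $J$. If $d=0$ both sides of \eqref{eq:lin} are false, so let $J\ne\emptyset$.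

Let $c_j=d_jm_j$, so that $\operatorname{supp}c=J$, and let $\ell(v)=\sum_{j\in J}d_jv_j$. For $0\ne v\in\mathbb Z^J_{\ge0}$ let $u$ extend $v$ by zeros. Lemma~\ref{lem:rigid} gives $\psi_u(w_c)=\mu_u\ell(v)$, so by \eqref{eq:sign} the nonnegative PL functions $T_c$ and $\ell^+=\ell\vee0$ have the same zeros in $\mathbb Z^J_{\ge0}$ (both vanish at $0$). By Lemma~\ref{lem:PL} there is $N\ge1$ with $T_c\le N\ell^+$ and $\ell^+\le NT_c$ on $\mathbb Z^J_{\ge0}$. Replacing each $v_j$ by $|v_j|$ turns these inequalities into identities of $\mathbb Z$, which hold in all abelian $\ell$-groups by (F4). By (F6) the $g_j$, $j\in J$, generate an abelian $\ell$-subgroup of $K$, and $|g_j|=g_j$. There $\tau_c$ takes the value $\pi(z_c)$ by \eqref{eq:local} and $\ell^+$ takes the value $(g^d)^+$, so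
\[
1\le\pi(z_c)\le\big((g^d)^+\big)^N,\qquad1\le(g^d)^+\le\pi(z_c)^N .
\]
As $P$ is convex, $\pi(z_c)\in P$ if and only if $(g^d)^+\in P$. Since $\sum_jd_j\varphi_j=w_c+P'$, (F2) now gives
\[
\sum_jd_j\varphi_j>0\iff w_c^+\notin P'\iff z_c\notin\pi^{-1}(P)\iff(g^d)^+\notin P.\qedhere
\]
\end{proof}

\section{Closed staircases in wreath products}\label{sec:stair}

We return to Example~\ref{ex:step} and iterate the step. Let $D$ be an $\ell$-group, $\beta_1,\dots,\beta_n\in D$, and conjugate the top generator $s$ of $D\wr\mathbb Z$ by $W_k=\beta_1^\bullet\cdots\beta_k^\bullet$. The staircase closes if $W_n=1$, that is, if $\beta_1^j\cdots\beta_n^j=1$ for all $j$. The $k$th step is a conjugate $d_k$ of $\bar\beta_k$, and two steps with the same $\beta$ need not commute, so a linearization cannot compare them directly. But $W_k(0)=1$, so $d_k(0)=\beta_k$; the function that equals $\beta_k$ at $0$ and $1$ elsewhere commutes with $d_k$ and agrees with it modulo a prime $Q^\sharp$. Such functions serve as common yardsticks, and the heights of the steps then add as in the free abelian group on the letters.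

\begin{proposition}\label{prop:stair}
Let $D$ be an $\ell$-group, $Q$ a prime of $D$, $\gamma_1,\dots,\gamma_p\in D^+$ and $\beta_1,\dots,\beta_n\in D$. Suppose that
\begin{itemize}
\item[(S1)] $\beta_1^j\beta_2^j\cdots\beta_n^j=1$ for all $j\in\mathbb Z$;
\item[(S2)] $\beta_k=\gamma_{i(k)}^{\,n_k}$ for $k<n$, with $i(k)\in[p]$ and $n_k\in\mathbb Z\setminus\{0\}$, and $\sum_{i(k)=i}n_k=0$ for each $i\in[p]$;
\item[(S3)] $\beta_n^{-1}\in D^+\setminus Q$.
\end{itemize}
Then $D\wr\mathbb Z$ contains an obstructed system of size $2n+p$.
\end{proposition}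

\begin{proof}
By (S1) and (S3) we have $n\ge2$. Let $P=Q^\sharp$. For $0\le k\le n$ let $W_k\in D^{\mathbb Z}$, $W_k(j)=\beta_1^j\cdots\beta_k^j$. Then $W_k=W_{k-1}\beta_k^\bullet$, $W_k(0)=1$, and $W_0=W_n=1$ by (S1). Put
\[
h_k=W_ksW_k^{-1},\qquad d_k=W_{k-1}\bar\beta_kW_{k-1}^{-1}\in D^{\mathbb Z}.
\]
Then $h_n=h_0=s$. Since $\bar\beta_k$ commutes with $s$, $d_k$ commutes with $h_{k-1}$, and \eqref{eq:step} gives $h_k=W_{k-1}\bar\beta_k^{-1}sW_{k-1}^{-1}=d_k^{-1}h_{k-1}$. So $h_{k-1},h_k,d_k$ commute pairwise and $h_{k-1}=d_kh_k$. Let $\varepsilon_k=\pm1$ be the sign of $n_k$ for $k<n$, let $\varepsilon_n=-1$, and put $\delta_k=d_k^{\varepsilon_k}$. As $\beta_k^{\varepsilon_k}\ge1$, the elements $h_k$ and $\delta_k$ are conjugates of positive elements, hence positive, and $\delta_k(0)=\beta_k^{\varepsilon_k}$. Let $\hat\gamma_i\in(D^{\mathbb Z})^+$ have value $\gamma_i$ at $0$ and $1$ elsewhere. For $k<n$ we have $\delta_k(0)=\gamma_{i(k)}^{|n_k|}$, so $\delta_k$ commutes with $\hat\gamma_{i(k)}$ in every coordinate.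

The system consists of the $2n+p$ elements $h_0,\dots,h_{n-1}$, $\delta_1,\dots,\delta_n$, $\hat\gamma_1,\dots,\hat\gamma_p$. Write $\mathbf 1_g$ for the unit vector at the position of $g$, with $\mathbf 1_{h_n}=\mathbf 1_{h_0}$. The vectors are
\begin{itemize}
\item[(i)] $c^{(0)}=\mathbf 1_{\delta_n}$;
\item[(ii)] $-\mathbf 1_{h_{k-1}}+\mathbf 1_{h_k}+\varepsilon_k\mathbf 1_{\delta_k}$ for $1\le k\le n$;
\item[(iii)] $-\varepsilon_k\mathbf 1_{\delta_k}+n_k\mathbf 1_{\hat\gamma_{i(k)}}$ for $1\le k<n$.
\end{itemize}
All are admissible by the commutations just shown. For (i), $\delta_n\ge1$ and $\delta_n(0)=\beta_n^{-1}\notin Q$, so $\delta_n^-=1\in P$ and $\delta_n^+=\delta_n\notin P$. For (ii), $g^c=h_{k-1}^{-1}h_kd_k=1$. For (iii), $g^c=d_k^{-1}\hat\gamma_{i(k)}^{\,n_k}\in D^{\mathbb Z}$ has value $\beta_k^{-1}\beta_k=1$ at $0$, so $g^c$ and $(g^c)^-$ lie in $P$. This proves (O1)--(O3). In the sum of the vectors (ii) the terms $\mathbf 1_{h_k}$ cancel cyclically and $\sum_{k\le n}\varepsilon_k\mathbf 1_{\delta_k}$ remains. Adding (i) removes the term $k=n$, and adding (iii) leaves $\sum_{k<n}n_k\mathbf 1_{\hat\gamma_{i(k)}}$,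 which is $0$ by (S2).
\end{proof}

\section{An identity that holds for all powers}\label{sec:identity}

It remains to realize (S1)--(S3) in a normal-valued group. No abelian $D$ will do, since there (S1) for $j=1$ and (S2) give $\beta_n=1$. Write $[x,y]=xyx^{-1}y^{-1}$. The first attempt is a commutator: in the group $H_3$ of Example~\ref{ex:heis} let $x=(1,0,0)$, $y=(0,1,0)$, $\zeta=(0,0,1)$ and $(\beta_k)=(x,y,x^{-1},y^{-1},\zeta^{-1})$. Then (S2) holds and (S3) holds with $Q=1$, but $[x^j,y^j]=\zeta^{j^2}$, so (S1) holds only for $j=0$ and $j=1$. We need a commutator of words in $j$th powers whose exponent grows linearly in $j$.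

A wreath product supplies the freedom. If $t$ is the top generator of $H\wr\mathbb Z$ and $a=\mathbf u^{-1}t\mathbf u$ with $\mathbf u(i)=u_i$, then $a^jt^{-j}$ has value $u_i^{-1}u_{i+j}$ at $i$. As $j$ varies these values involve new elements of $H$, whose commutators we may prescribe. Take two families $u_m,v_n$ with $[u_m,v_n]=\zeta^{\sigma(n-m)}$ and $\zeta$ central; dependence on $n-m$ alone makes the outcome the same at every coordinate $i$. The commutator $[u_i^{-1}u_{i+j},v_i^{-1}v_{i+j}]$ has exponent $2\sigma(0)-\sigma(j)-\sigma(-j)$, an even function of $j$, which cannot equal $j$ for all $j$. Shifting the second entry by $j$, which costs only a conjugation by $t^j$, changes the exponent to $2\sigma(j)-\sigma(2j)-\sigma(0)$. Setting this equal to $j$ with $\sigma(0)=0$ and $\sigma(j)=j\omega(j)$ gives $\omega(2j)=\omega(j)-\frac12$ for $j\neq 0$, which is solved by $-\frac12$ times the $2$-adic valuation.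

\subsection{The totally ordered group $H$}
Let $\operatorname{ord}_2$ be the $2$-adic valuation, $\sigma(0)=0$ and $\sigma(j)=-\frac12j\operatorname{ord}_2(j)$ for $0\ne j\in\mathbb Z$. This is an integer, since $\operatorname{ord}_2(j)=0$ for odd $j$. For $j\ne0$ we have $2\sigma(j)-\sigma(2j)=-j\operatorname{ord}_2(j)+j(\operatorname{ord}_2(j)+1)$, so
\begin{equation}\label{eq:sigma}
2\sigma(j)-\sigma(2j)=j\qquad(j\in\mathbb Z).
\end{equation}
Let $\mathbb Z^{(\mathbb Z)}$ be the free abelian group with basis $(\epsilon_n)_{n\in\mathbb Z}$, let $\Sigma(x,y)=\sum_{m,n}x_my_n\sigma(n-m)$ for $x,y\in\mathbb Z^{(\mathbb Z)}$, and let $H=\mathbb Z^{(\mathbb Z)}\times\mathbb Z^{(\mathbb Z)}\times\mathbb Z$ with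
\[
(x,y,z)(x',y',z')=\big(x+x',\,y+y',\,z+z'+\Sigma(x,y')\big).
\]
The product is associative because $\Sigma$ is bilinear, and $(x,y,z)^{-1}=(-x,-y,-z+\Sigma(x,y))$. The element $\zeta=(0,0,1)$ is central, and its powers form the kernel of the homomorphism $\deg(x,y,z)=(x,y)$; so $H$ is nilpotent of class at most $2$. Put $u_n=(\epsilon_n,0,0)$ and $v_n=(0,\epsilon_n,0)$. From $(x,0,0)(0,y,0)=(x,y,\Sigma(x,y))$ and $(0,y,0)(x,0,0)=(x,y,0)$ we get $[(x,0,0),(0,y,0)]=\zeta^{\Sigma(x,y)}$. For $x=-\epsilon_i+\epsilon_{i+j}$ and $y=-\epsilon_{i+j}+\epsilon_{i+2j}$ the four terms of $\Sigma(x,y)$ are $\sigma(j)$, $-\sigma(2j)$, $-\sigma(0)$, $\sigma(j)$. By \eqref{eq:sigma},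
\begin{equation}\label{eq:comm}
\big[u_i^{-1}u_{i+j},\,v_{i+j}^{-1}v_{i+2j}\big]=\zeta^{\,j}\qquad(i,j\in\mathbb Z).
\end{equation}
Order the free abelian group $\mathbb Z^{(\mathbb Z)}\times\mathbb Z^{(\mathbb Z)}$ totally, for instance lexicographically along an enumeration of a basis, and order the kernel of $\deg$ by $\zeta>1$. The kernel is central, so Lemma~\ref{lem:lex} makes $H$ a totally ordered, normal-valued group of derived length at most $2$. The subgroup $\{1\}$ is prime in $H$, since the meet of two elements is one of them.

\subsection{The groups $D$ and $K$}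
Let $D=H\wr\mathbb Z$ with top generator $t$, and $K=D\wr\mathbb Z$. Both are normal-valued, of derived length at most $3$ and $4$. Let $\mathbf u,\mathbf v,\bar\zeta\in H^{\mathbb Z}$ be given by $\mathbf u(i)=u_i$, $\mathbf v(i)=v_i$, $\bar\zeta(i)=\zeta$, and put
\[
a=\mathbf u^{-1}t\,\mathbf u,\qquad b=\mathbf v^{-1}t\,\mathbf v .
\]
The elements $a,b,t$ have degree $1$, so they are positive.

\begin{lemma}\label{lem:word}
For all $j\in\mathbb Z$,
\[
a^j\,b^j\,t^{-j}\,a^{-j}\,t^{2j}\,b^{-j}\,t^{-j}=\bar\zeta^{\,j}.
\]
\end{lemma}

\begin{proof}
The element $f=a^jt^{-j}=\mathbf u^{-1}(t^j\mathbf ut^{-j})$ lies in $H^{\mathbb Z}$ and has value $u_i^{-1}u_{i+j}$ at $i$. Likewise $b^jt^{-j}=\mathbf v^{-1}(t^j\mathbf vt^{-j})$ has value $v_i^{-1}v_{i+j}$ at $i$, so $f'=t^j(b^jt^{-j})t^{-j}=t^jb^jt^{-2j}$ has value $v_{i+j}^{-1}v_{i+2j}$ at $i$. By \eqref{eq:comm}, $[f,f']=\bar\zeta^{\,j}$. Written out,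
\[
[f,f']=(a^jt^{-j})(t^jb^jt^{-2j})(t^ja^{-j})(t^{2j}b^{-j}t^{-j})=a^jb^jt^{-j}a^{-j}t^{2j}b^{-j}t^{-j}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:19}
The $\ell$-group $K$ contains an obstructed system of size $19$.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:stair} to $D$ with $Q=\{1\}^\sharp=\{f\in H^{\mathbb Z}:f(0)=1\}$, $(\gamma_1,\gamma_2,\gamma_3)=(a,b,t)$ and
\[
(\beta_1,\dots,\beta_8)=(a,\ b,\ t^{-1},\ a^{-1},\ t^2,\ b^{-1},\ t^{-1},\ \bar\zeta^{-1}).
\]
Condition (S1) is Lemma~\ref{lem:word}. For (S2), the exponents of $a$ are $1,-1$, those of $b$ are $1,-1$, and those of $t$ are $-1,2,-1$. For (S3), $\bar\zeta>1$ and $\bar\zeta(0)=\zeta\ne1$. The size is $2\cdot8+3=19$; Figure~\ref{fig:system} shows the system.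
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.3,yscale=1.2]
\foreach \x in {0,...,7} \node (h\x) at (\x,2.2) {$h_{\x}$};
\node (h8) at (8,2.2) {$h_0$};
\foreach \x in {1,...,8} \node (d\x) at (\x-0.5,1.3) {$\delta_{\x}$};
\foreach \x/\y in {1/0,2/1,3/2,4/3,5/4,6/5,7/6,8/7}
  \draw (h\y)--(h\x)--(d\x)--(h\y);
\node (a) at (2,0) {$\hat a$};
\node (b) at (3.5,0) {$\hat b$};
\node (t) at (5,0) {$\hat t$};
\foreach \x/\y in {1/a,4/a,2/b,6/b,3/t,5/t,7/t} \draw (d\x)--(\y);
\end{tikzpicture}
\caption{The $19$ elements of the obstructed system in $K$; the two vertices labeled $h_0$ are the same element, and elements joined by an edge commute. Each triangle carries a relation $h_{k-1}=\delta_k^{\pm1}h_k$. Each lower edge joins $\delta_k$ to an element $\hat a$, $\hat b$ or $\hat t$, a power of which agrees with $\delta_k$ at coordinate $0$. In a linearization the signed contributions of $\delta_1,\dots,\delta_7$ cancel, which would force that of $\delta_8\notin P$ to vanish.}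
\label{fig:system}
\end{figure}

\section{Proof of Theorem~\ref{thm:A}}\label{sec:main}

Let $\kappa\ge\aleph_{19}$. By Proposition~\ref{prop:19} and Theorem~\ref{thm:B}, the variety generated by $K$ contains an $\ell$-group $G$ such that $\mathcal C(G)$ has exactly $\kappa$ compact elements and is not abelian. Being normal-valued is an identity by (F3), and so is being solvable of derived length at most $4$. Both hold in $K$, hence in $G$.

For a compact frame, adjoin a new top element. Let $\hat G=\mathbb Z\times G$, ordered by Lemma~\ref{lem:lex} with $\deg(m,g)=m$, and identify $G$ with the kernel. Then $\hat G$ is normal-valued by Lemma~\ref{lem:lex}(b), and as a direct product of $\mathbb Z$ and $G$ it is solvable of derived length at most $4$. A convex $\ell$-subgroup $C\not\subseteq G$ contains an element $z$ of positive degree. Every $z'\in\hat G$ satisfies $\deg|z'|<\deg z^n$ for large $n$, so $|z'|<z^n$ and $C=\langle z\rangle=\hat G$. The convex $\ell$-subgroups of $\hat G$ contained in $G$ are those of $G$, because $G$ is convex in $\hat G$. Thus $\mathcal C(\hat G)=\mathcal C(G)\cup\{\hat G\}$,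 its top is compact, and by (F1) its compact elements are those of $\mathcal C(G)$ together with $\hat G$, again $\kappa$ many. Finally, suppose that $\mathcal C(\hat G)\cong\mathcal C(A)$ with $A$ abelian, and let $A_0\in\mathcal C(A)$ correspond to $G$. Restricting the isomorphism to the elements below $G$ and $A_0$ gives $\mathcal C(G)\cong\mathcal C(A_0)$ with $A_0$ abelian, a contradiction. \qed

\begin{thebibliography}{9}

\bibitem{CF}
\emph{Conrad Frames}, \texttt{https://home.fau.edu/wmcgove1/web/Papers/IMM2011.pdf}.

\bibitem{Weh}
F.~Wehrung, \emph{Spectral spaces of countable Abelian lattice-ordered groups}, Trans. Amer. Math. Soc. \textbf{371} (2019).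

\end{thebibliography}
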